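# Copying before choosing, choosing before copying: IO and OI grammars on strings and trees

A grammar rule that uses its argument twice can be read in two ways. Under the OI reading the argument is copied while it is still unexpanded, and the copies may be expanded differently. Under the IO reading the argument is first expanded to a finished object, and this finished object is copied. The paper "The IO and OI hierarchies revisited" records that every IO language is an OI language and that the class of OI languages is strictly larger. The separating languages behind that statement are sets of all closed $\lambda$-terms of a given type, not languages of strings or trees, and the paper leaves open whether the inclusion stays strict on strings and on trees. We shall see that it does, with one language as witness for both cases: the words over $\{a,b,c\}$ in which the number of letters $a$ is a power of two.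

The reason is already visible when the finished objects that get copied are plain words. We begin there.

## 1. Systems that copy words, and words that cannot contain a copy

Let $\Sigma$ be a finite alphabet, let $b,c,d_1,d_2,\dots$ be letters outside $\Sigma$ (the *noise*), and let $\pi_\Sigma$ be the morphism that erases all letters outside $\Sigma$. For $K\subseteq\Sigma^*$ and $k\ge 1$ put
$$R(K)=\{w\in(\Sigma\cup\{b,c\})^*:\pi_\Sigma(w)\in K\},\qquad R_k(K)=\{v\in(\Sigma\cup\{d_1,\dots,d_k\})^*:\pi_\Sigma(v)\in K\}.\tag{1}$$

**Definition (system of order 1).** A system of order 1 over an alphabet $\Gamma$ has finitely many nonterminals $B$, each with a finite index set $J_B$, and a start $S$ with $J_S=\{*\}$. It has finitely many productions. A production consists of a nonterminal $B$, a list of children $B_1,\dots,B_l$ (repetitions allowed), and a tuple $(M_j)_{j\in J_B}$ of words over $\Gamma$ and the symbols $B_{i,j'}$ with $i\le l$, $j'\in J_{B_i}$. The symbol $B_{i,j'}$ stands for component $j'$ of the $i$-th child. A derivation tree $t$ of $B$, with this production at the root and immediate subtrees $t_i$, has the value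
$$\mathrm{val}(t)_j=M_j[B_{i,j'}:=\mathrm{val}(t_i)_{j'}]\qquad(j\in J_B).$$
The generated language is the set of all $\mathrm{val}(t)_*$ for derivation trees $t$ of $S$. The system is *linear* if in every production each symbol $B_{i,j'}$ ($j'\in J_{B_i}$) occurs exactly once in the whole tuple $(M_j)_j$.

This is IO copying: a child is fully evaluated, and then its components may be used several times. With one component per nonterminal, the productions $S\to a$ and $S\to S_{1}S_{1}$ (one child, used twice) generate $\{a^{2^n}:n\ge0\}$. So fast growth is no obstacle for IO copying.

Now add noise and ask for $R_1(\{a^{2^n}\})$, the words over $\{a,d\}$ with $2^n$ letters $a$. The production $S\to S_1S_1$ produces only squares. Two separate children, $S\to S_1S_2$, would allow different noise in the two halves, but then nothing forces the numbers of $a$'s to be equal. We now show that there is no way out.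

**Definition (generic word).** Let $\Gamma=\Delta\uplus\{d\}$, and let $\mathrm{er}:\Gamma^*\to\Delta^*$ erase $d$. A word $v\in\Gamma^*$ is *generic* if no $f\in\Gamma^*$ with $|f|_\Delta\ge2$ occurs at two different positions of $v$.

Here $|f|_\Delta$ counts letters from $\Delta$. With $\Delta=\{a\}$ the word $a\,d\,a\,dd\,a$ is generic, while $adada$ is not, since $ada$ occurs at positions 1 and 3. Factors of generic words are generic. For $u=x_1\cdots x_N\in\Delta^*$ put
$$\mathrm{dec}(u)=x_1\,d\,x_2\,d^2x_3\cdots d^{N-1}x_N .\tag{2}$$
Clearly $\mathrm{er}(\mathrm{dec}(u))=u$. Moreover $\mathrm{dec}(u)$ is generic. Indeed, let $f$ be a factor with at least two letters of $\Delta$. Its first two $\Delta$-letters are separated in $f$ by a run $d^i$. The $d$-runs between consecutive $\Delta$-letters of $\mathrm{dec}(u)$ have pairwise distinct lengths, so $i$ determines the position of $f$.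

Suppose that every nonterminal has one component, and that a tree produces $\mathrm{dec}(u)$. If a subtree's value has two letters of $\Sigma$ and gets copied into the output, then that value occurs at two positions of a generic word, which is impossible. So only values with at most one $\Sigma$-letter are copied. Apart from noise there are finitely many of these, and a nonterminal can remember them. In general we must also keep track of which components reach the output at all. That is the whole proof of the next lemma.

**Lemma 1.** If $R_1(K)$ is generated by a system $\mathfrak G$ of order 1, then $K$ is generated by a linear system of order 1.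

*Proof.* Write $d=d_1$, $\Delta=\Sigma$, and let $\mathrm{er}$ erase $d$.

**Step 1: the new system.** We annotate nonterminals with the short components ($s$) and with the components that are used above ($\Lambda$). The nonterminals are $[B,s,\Lambda]$ with $s:J_B\to\Sigma^{\le1}\cup\{\infty\}$ and $\Lambda\subseteq J_B$. The index set of $[B,s,\Lambda]$ is $\{j\in\Lambda:s(j)=\infty\}$.

Take a production $B\to(M_j)_j$ of $\mathfrak G$ with children $B_1,\dots,B_l$, and functions $s_i$ for the $B_i$. Let $M_j^\circ$ be $M_j$ with $d$ erased and with each $B_{i,j'}$ such that $s_i(j')\neq\infty$ replaced by the word $s_i(j')$. Put $s(j)=M_j^\circ$ if $M_j^\circ\in\Sigma^{\le1}$ (in particular, no symbol is left), and $s(j)=\infty$ otherwise. For $\Lambda\subseteq J_B$ let $\Lambda_i$ be the set of those $j'$ for which $B_{i,j'}$ occurs in some $M_j$ with $j\in\Lambda$. If the condition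

(lin) each $B_{i,j'}$ with $j'\in\Lambda_i$ and $s_i(j')=\infty$ occurs exactly once in total in $(M_j)_{j\in\Lambda}$

holds, include the production of $[B,s,\Lambda]$ with children $[B_i,s_i,\Lambda_i]$ and tuple $(M_j^\circ)_{j\in\Lambda,\,s(j)=\infty}$. The symbols in this tuple are among the $B_{i,j'}$ with $j'\in\Lambda_i$ and $s_i(j')=\infty$, so they denote components of $[B_i,s_i,\Lambda_i]$. The production is linear: by (lin) such a symbol occurs exactly once in $(M_j)_{j\in\Lambda}$, and the $M_j$ in which it occurs has $s(j)=\infty$, because $M_j^\circ$ still contains the symbol.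

A new start $S'$ has productions that copy component $*$ of $[S,s,\{*\}]$, for every $s$ with $s(*)=\infty$. Finally add the childless productions $S'\to u$ for the finitely many $u\in K\cap\Sigma^{\le1}$.

**Step 2: every output is in $K$.** By induction, a tree of $[B,s,\Lambda]$ projects to a derivation tree $t$ of $B$ in $\mathfrak G$ such that for every $j\in J_B$:

- if $s(j)\ne\infty$, then $s(j)=\mathrm{er}(\mathrm{val}(t)_j)$;
- if $s(j)=\infty$, then $\mathrm{val}(t)_j$ has at least two letters of $\Sigma$;

and the components of the value of the given tree are the words $\mathrm{er}(\mathrm{val}(t)_j)$ for $j\in\Lambda$, $s(j)=\infty$. Indeed, $\mathrm{er}(\mathrm{val}(t)_j)$ arises from $M^\circ_j$ by substituting, for the remaining symbols $B_{i,j'}$ (those with $s_i(j')=\infty$), the words $\mathrm{er}(\mathrm{val}(t_i)_{j'})$, which have length at least $2$. So it has length at most $1$ iff $M_j^\circ\in\Sigma^{\le1}$, and then it equals $M_j^\circ$. Hence outputs via $[S,s,\{*\}]$ lie in $\mathrm{er}(R_1(K))=K$. The extra outputs are in $K$ by choice.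

**Step 3: every $u\in K$ is an output.** If $|u|\le1$, use an extra production. Let $|u|\ge2$ and $w=\mathrm{dec}(u)$. Then $w\in R_1(K)$, so $w=\mathrm{val}(t)_*$ for some tree $t$ of $S$. Annotate $t$ bottom-up with the functions $s$, and top-down with the sets $\Lambda$, starting with $\{*\}$ at the root. At the root $s(*)=\infty$, since $\mathrm{er}(w)=u$ has length at least $2$. We must check (lin) at every node.

First, for every node $\nu$ with annotation $\Lambda$ there is a word $W_\nu$ over letters and component symbols of $\nu$, in which every $j\in\Lambda$ occurs, such that substituting the values of the components of $\nu$ into $W_\nu$ gives $w$. At the root take $W_\nu$ to be the symbol $*$. For the $i$-th child of $\nu$, substitute into $W_\nu$ the words $M_j$ for the components $j$ of $\nu$, and then the values for all symbols of the other children. Each $j'\in\Lambda_i$ occurs in some $M_j$ with $j\in\Lambda$, and this $j$ occurs in $W_\nu$. So $j'$ occurs in the result.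

Now suppose that (lin) fails at $\nu$ for $B_{i,j'}$. The symbol occurs at least once because $j'\in\Lambda_i$, so it occurs at least twice in $(M_j)_{j\in\Lambda}$. As every $j\in\Lambda$ occurs in $W_\nu$, the symbol occurs at least twice after substituting the $M_j$ into $W_\nu$. Hence the word $\mathrm{val}(t_i)_{j'}$ occurs at two different positions of $w$. It has at least two letters of $\Sigma$, as $s_i(j')=\infty$. This contradicts the genericity of $w$.

So the annotated tree is a tree of the new system, and its output is $\mathrm{er}(w)=u$. $\square$

Linear systems are a familiar kind of grammar. In a *multiple context-free grammar* (MCFG; Seki–Matsumura–Fujii–Kasami 1991) nonterminals derive tuples of words, and each rule builds the components of a tuple as words over letters and the components of its children, every such component being used at most once in total. The languages are called MCFLs. For example, the rules $B\to(\epsilon,\epsilon,\epsilon)$, $B\to(x B_{1,1},\,yB_{1,2},\,zB_{1,3})$ and $S\to B_{1,1}B_{1,2}B_{1,3}$ generate $\{x^ny^nz^n\}$.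

**Lemma 2.** If $K$ is generated by a linear system of order 1, then $K$ is an MCFL and $\{|u|:u\in K\}$ is ultimately periodic.

*Proof.* A linear system is an MCFG, once nonterminals with empty index set get a dummy component $\epsilon$ that is never used. For the lengths, let $\lambda(t)$ be the sum of the lengths of the components of the value of $t$. Since every component of every child is used exactly once, $\lambda(t)=\kappa_r+\sum_i\lambda(t_i)$, where $\kappa_r$ is the number of letters in the tuple of the production $r$ at the root. For a tree of $S$, $\lambda(t)$ is the length of the output. So $\{a^{|u|}:u\in K\}$ is generated by the context-free grammar with a rule $B\to a^{\kappa_r}B_1\cdots B_l$ for each production $r$. Unary context-free languages are regular (Parikh; Ginsburg–Rice), so the set of lengths is ultimately periodic. $\square$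

In particular no system of order 1 generates $R_1(\{a^{2^n}:n\ge0\})$: by Lemmas 1 and 2 the set $\{2^n\}$ would be ultimately periodic, but it is infinite with unbounded gaps.

What changes for IO grammars in general? There the finished objects need not be words. They may be functions on words, functions on such functions, and so on. We first say precisely what these grammars are.

## 2. OI and IO grammars over the simply typed λ-calculus, and two theorems

Types are $o$ and $\alpha\to\beta$. Every type is uniquely of the form $\beta_1\to\cdots\to\beta_k\to o$. Orders follow Huet's convention: $\mathrm{ord}(o)=1$ and $\mathrm{ord}(\alpha\to\beta)=\max(\mathrm{ord}(\alpha)+1,\mathrm{ord}(\beta))$. So $\mathrm{ord}(o\to o)=2$ and $\mathrm{ord}((o\to o)\to o\to o)=3$. A signature $\mathcal C$ is a finite set of typed constants. We use throughout that simply typed $\beta$-reduction is confluent and strongly normalizing.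

**Definition (grammar).** A higher-order grammar is $G=(\mathcal N,\mathcal C,R,S)$, where $\mathcal N$ is a finite set of typed nonterminals disjoint from $\mathcal C$, $S\in\mathcal N$ is the start, and $R$ is a finite set of rules $A\to M$ with $A\in\mathcal N$ and $M$ a closed term over $\mathcal C\cup\mathcal N$ of the type of $A$. The order of $G$ is the maximal order of the types of its nonterminals.

**Definition (OI).** $\mathcal L_{OI}(G)$ is the set of $\beta$-normal closed terms over $\mathcal C$ alone that can be obtained from $S$ by finitely many steps, each replacing one occurrence of a nonterminal $A$ by the right-hand side of a rule $A\to M$, or performing a $\beta$-reduction.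

**Definition (IO).** $(\mathcal L_{IO}(A))_{A\in\mathcal N}$ is the least family of sets of $\beta$-normal closed terms over $\mathcal C$ such that, whenever $A\to M$ is a rule whose right-hand side contains the nonterminal occurrences $B_1,\dots,B_k$ and $N_i\in\mathcal L_{IO}(B_i)$ for each $i$, the $\beta$-normal form of $M[B_1:=N_1,\dots,B_k:=N_k]$ lies in $\mathcal L_{IO}(A)$. Put $\mathcal L_{IO}(G)=\mathcal L_{IO}(S)$.

For example, take constants $f:o\to o\to o$ and $g,h:o$, and rules $S\to(\lambda x.f\,x\,x)A$, $A\to g$, $A\to h$. Under OI we may reduce first to $f\,A\,A$ and obtain $fgg,fgh,fhg,fhh$. Under IO the value of the one occurrence of $A$ is fixed before it is copied, and we obtain only $fgg,fhh$.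

A language is OI (IO) if it equals $\mathcal L_{OI}(G)$ ($\mathcal L_{IO}(G)$) for a grammar of some finite order. A *tree language* is a language of type $o$ over constants of types $o\to\cdots\to o\to o$. A *string language* is a language of type $o\to o$ over constants of type $o\to o$, all of whose elements have the form $\lambda x.a_1(\cdots(a_n\,x)\cdots)$ with $n\ge0$, representing $a_1\cdots a_n$. For a word $w=a_1\cdots a_n$ and a term $N:o$ we write $w\,N$ for $a_1(\cdots(a_nN)\cdots)$. So strings are the terms $\lambda x.w\,x$, and with a constant $e:o$ the terms $w\,e$ are monadic trees.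

**Theorem A.** Let $L=R(\{a^{2^n}:n\ge0\})=\{w\in\{a,b,c\}^*:|w|_a=2^n\text{ for some }n\ge0\}$. The string language $\{\lambda x.w\,x:w\in L\}$ is OI but not IO. The tree language $\{w\,e:w\in L\}$ is OI but not IO. Hence the inclusion of IO in OI is strict both for string languages and for tree languages.

**Theorem B.** For every $K\subseteq\Sigma^*$ the following are equivalent:

- (i) $R(K)$ is an IO string language;
- (ii) $\{w\,e:w\in R(K)\}$ is an IO tree language;
- (iii) $K$ is an MCFL;
- (iv) $R(K)$ is generated, as a string language, by an IO grammar of order $\le4$.

In particular, for $D\subseteq\mathbb N$, the language $\{w\in\{a,b,c\}^*:|w|_a\in D\}$ is IO iff $D$ is ultimately periodic.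

**From strings to trees.** For the negative results it suffices to treat trees. If $G$ IO-generates $\{\lambda x.w\,x:w\in L'\}$, add a fresh constant $e:o$, a new start $S_t:o$ and the rule $S_t\to S\,e$. The values of the old nonterminals do not change, and the new grammar IO-generates the normal forms of $(\lambda x.w\,x)e$, which are the trees $w\,e$ with $w\in L'$. This proves (i)⇒(ii).

## 3. An OI grammar for the words with $2^n$ letters $a$

The plan is to let a functional $F$ double an unexpanded function $A$ several times, and to let every copy of $A$ choose its own noise. Take nonterminals $S,A,J:o\to o$ and $F:(o\to o)\to o\to o$ with the rules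
$$S\to\lambda x.F A(Jx),\quad F\to\lambda f.f,\quad F\to\lambda f.F(\lambda x.f(fx)),$$
$$A\to\lambda x.J(ax),\quad J\to\lambda x.x,\quad J\to\lambda x.b(Jx),\quad J\to\lambda x.c(Jx).$$

**Step 1: every $w\in L$ is generated.** Use the second $F$-rule $n$ times, then the first, and $\beta$-reduce without touching $A$ and $J$. This gives $\lambda x.A(\cdots(A(Jx))\cdots)$ with $2^n$ occurrences of $A$. Rewriting all occurrences independently yields every word $j_1a\,j_2a\cdots j_{2^n}a\,j_0$ with $j_i\in\{b,c\}^*$, that is, every $w$ with $|w|_a=2^n$.

**Step 2: $F$ is never copied or erased.** We claim that in all terms reachable from $S$, the symbol $F$ occurs at most once, and never inside an argument of an application. This holds for the right-hand side of $S$. Rewriting $F$ puts at most one $F$ in the same place, and inside the right-hand side this $F$ is not in an argument. Rewriting $A$ or $J$ introduces no $F$. In a step $(\lambda x.P)Q\to P[x:=Q]$ there is no $F$ in $Q$. An $F$ in $P$ is kept, not copied, and stays outside arguments, because the redex itself, containing $F$, does not lie inside an argument. So in a derivation of a terminal term the rewritings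 of $F$ form one sequence: the second rule $n$ times for some $n$, and then the first rule once.

**Step 3: every generated word is in $L$.** We use an invariant. Interpret $o$ as $\mathbb N$ in the full function model, $a$ and $A$ as successor, $b,c,J$ as identity, and $F$ as $f\mapsto f^{2^r}$, where $r$ is the number of uses of the second $F$-rule still to come. Interpret the initial $S$ as $x\mapsto x+2^n$. Every step preserves the interpretation. For the second $F$-rule this is $(f^2)^{2^{r-1}}=f^{2^r}$. The first $F$-rule is used when $r=0$. The rule for $S$ gives $x\mapsto x+2^n$ because $A$ is iterated $2^n$ times. The other rules and $\beta$-steps are immediate. After the first step all terms are abstractions, so the final term is a closed $\beta$-normal abstraction of type $o\to o$ over constants of type $o\to o$, hence of the form $\lambda x.w\,x$. Its interpretation is $x\mapsto x+|w|_a$, so $|w|_a=2^n$.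

**Step 4: trees.** Add $S_t\to S\,e$ and interpret $e$ as $0$. Since $S$ is not inside an argument of $S\,e$, the same argument applies. The final tree $w\,e$ has interpretation $|w|_a=2^n$, and all $w\,e$ with $w\in L$ are obtained. $\square$

Read under IO, the same grammar gives less. The values of $A$ are $\lambda x.j(ax)$ with $j\in\{b,c\}^*$, and a single such value enters $F A$ before any doubling. So the language consists of the strings $(ja)^{2^n}j_0$, and $aba\in L$ is missed. This shows only that this grammar fails; we must deal with all of them.

## 4. Systems with functions as values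

We extend the systems of Section 1 so that they can simulate IO grammars. For an alphabet $\Gamma$ use the *word constants* $\epsilon:o$, $x:o$ for $x\in\Gamma$, and $\mathsf{cat}:o\to o\to o$, written $\cdot$ in infix form. A closed $\beta$-normal term of type $o$ over these is not an abstraction, so it is a constant applied to closed normal arguments of type $o$. By induction it is a binary tree of constants. For a closed $M:o$ let $|M|\in\Gamma^*$ be the word denoted by its normal form. Words are also written as terms.

**Definition (system).** A system over $\Gamma$ is defined as in Section 1, except that each component has a type: nonterminals $B$ have finite index sets $J_B$ and types $\alpha_{B,j}$ ($j\in J_B$), with $J_S=\{*\}$ and $\alpha_{S,*}=o$. In a production $B\to(M_j)_j$ with children $B_1,\dots,B_l$, the $M_j:\alpha_{B,j}$ are terms without free variables over the word constants and symbols $B_{i,j'}:\alpha_{B_i,j'}$. Values of derivation trees are defined by $\mathrm{val}(t)_j=M_j[B_{i,j'}:=\mathrm{val}(t_i)_{j'}]$ as before, and $L(\mathfrak G)=\{|\mathrm{val}(t)_*|:t\text{ a derivation tree of }S\}$. The order of $\mathfrak G$ is the maximal order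 of the $\alpha_{B,j}$; subterms of the $M_j$ may have any order.

If the order is 1, all symbols have type $o$, and after $\beta$-normalization each $M_j$ is a binary tree of letters, $\epsilon$ and symbols, hence can be read as a word. So systems of order 1 are those of Section 1. An example with function values: let $B$ have one component of type $o\to o$, with productions $B\to\lambda x.a\cdot x$ and $B\to\lambda x.B_1(B_1x)$, and let $S\to B_1\epsilon$. It has order 2 and generates $\{a^{2^n}\}$.

**Finite models.** Let $\mathfrak m$ be a finite monoid and $\mu$ a morphism from words onto $\mathfrak m$. Put $\mathcal F_o=\mathfrak m$, and let $\mathcal F_{\alpha\to\beta}$ be the set of all functions $\mathcal F_\alpha\to\mathcal F_\beta$. Interpret $\epsilon$ as $\mu(\epsilon)$, $\mathsf{cat}$ as the product and letters by $\mu$. The interpretation $[\![\cdot]\!]$ is compositional and $\beta$-invariant, so $[\![M]\!]=\mu(|M|)$ for closed $M:o$. All $\mathcal F_\alpha$ are finite. Hence a nonterminal can carry the semantics of its value, and this gives the first use.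

**Lemma 3.** If $L=L(\mathfrak G)$ with $\mathfrak G$ of order $\le m$, and $Q$ is regular, then $L\cap Q$ is generated by a system of order $\le m$.

*Proof.* Let $\mu$ recognize $Q$. The new nonterminals are the pairs $(B,s)$ with $s\in\prod_{j}\mathcal F_{\alpha_{B,j}}$, with the index sets and types of $B$. For each production $B\to(M_j)_j$ with children $B_i$ and all annotations $s_i$ of the $B_i$, take the production of $(B,s)$ with children $(B_i,s_i)$ and the same tuple, where $s_j=[\![M_j]\!]$ is computed with the symbol $B_{i,j'}$ interpreted as $(s_i)_{j'}$. By compositionality and induction, the trees of $(B,s)$ are exactly the trees $t$ of $B$ with $[\![\mathrm{val}(t)_j]\!]=s_j$ for all $j$, and they have the same values. Add a new start with productions copying component $*$ of $(S,s)$ for those $s$ with $s_*\in\mu(Q)$. $\square$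

Next we turn an IO grammar for the trees over $R(K)$ into a system, and at the same time trade the two noise letters $b,c$ for any number $k$ of noise letters, by decoding $b^ic$ as $d_i$. It will become clear in Section 5 why we want many.

**Lemma 4.** Let $\{w\,e:w\in R(K)\}=\mathcal L_{IO}(G)$ with $G$ of order $n$, and let $k\ge1$. Then $R_k(K)$ is generated by a system of order $\le n+2$.

*Proof.* If $K=\emptyset$, take a start without productions. So let $K\neq\emptyset$; then $S$ has type $o$.

**Step 1: IO grammars have derivation trees.** View $G$ as a system-like device over its own constants, with singleton index sets, in which each nonterminal occurrence in a right-hand side gets its own child. Then $V\in\mathcal L_{IO}(B)$ iff $V$ is the normal form of the value of a derivation tree of $B$. Both directions are inductions, using that $M[B_i:=N_i]$ and $M[B_i:=N_i']$ have the same normal form when $N_i'$ is the normal form of $N_i$.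

**Step 2: removing foreign constants.** If the signature of $G$ has constants $\kappa:\beta_1\to\cdots\to\beta_r\to o$ other than $e$ and the letters, substitute $\lambda\vec x.e$ for them. Substitution for constants commutes with $\beta$-equality, and the normal forms of the values of $S$ do not contain $\kappa$, so these normal forms do not change.

**Step 3: decoding.** Let $\sigma=(o\to\cdots\to o\to o)\to o$ with $k+1$ arguments $o$ in the inner type. Then $\mathrm{ord}(\sigma)=3$. Replace $o$ by $\sigma$ in all types; this raises every order by exactly $2$. Put $\pi_i=\lambda z_0\dots z_k.z_i$ and substitute as follows: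
$$\begin{aligned}
x\in\Sigma:&\quad \lambda u p.\,p\,(x\cdot u\pi_0)\cdots(x\cdot u\pi_0),\\
b:&\quad \lambda u p.\,p\,(u\pi_1)\cdots(u\pi_k)(u\pi_k),\\
c:&\quad \lambda u p.\,p\,(u\pi_0)(d_1\cdot u\pi_0)\cdots(d_k\cdot u\pi_0),\\
e:&\quad \lambda p.\,p\,\epsilon\cdots\epsilon .
\end{aligned}$$
A term of type $\sigma$ thus stores $k+1$ words, its components $U\pi_0,\dots,U\pi_k$. Add a new start $S'\to S\,\pi_0$ of type $o$. The order of the resulting system is at most $n+2$. The replacement commutes with substitution and preserves $\beta$-equality, so a tree with value $w\,e$ is turned into one whose value $U:\sigma$ satisfies $|U\pi_i|=\mathrm{out}_i(w)$ for $0\le i\le k$, where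
$$\mathrm{out}_i(\epsilon)=\epsilon,\quad \mathrm{out}_i(xw)=x\,\mathrm{out}_0(w),\quad \mathrm{out}_i(bw)=\mathrm{out}_{\min(i+1,k)}(w),$$
$$\mathrm{out}_0(cw)=\mathrm{out}_0(w),\qquad \mathrm{out}_i(cw)=d_i\,\mathrm{out}_0(w)\ \ (i\ge1).$$
So the generated language is $\mathrm{out}_0(R(K))$. For instance, with $k=2$, $\mathrm{out}_0(bbcac)=d_2a$.

**Step 4: $\mathrm{out}_0(R(K))=R_k(K)$.** By induction $\pi_\Sigma(\mathrm{out}_i(w))=\pi_\Sigma(w)$ for all $i$, which gives "$\subseteq$". Conversely, $\mathrm{out}_0(b^icw)=d_i\,\mathrm{out}_0(w)$ for $1\le i\le k$. So $v\in R_k(K)$ is $\mathrm{out}_0$ of the word obtained by replacing each $d_i$ in $v$ by $b^ic$, and this word lies in $R(K)$. $\square$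

## 5. A copied function leaves no repeated factor

A first attempt is to repeat the proof of Lemma 1 with function values: a value that contributes two letters of $\Delta$ and is used twice should produce a repeated factor. This is false. Take $\Delta=\{a\}$ and the value $f=\lambda x.\,a\,d\cdot x\cdot dd\,a$ of type $o\to o$. It is used twice in $f(f(d^4))$, and each use contributes two letters $a$. But
$$|f(f(d^4))|=a\,d\,(a\,d^7\,a)\,d^2\,a,$$
with runs $d,d^7,d^2$ of distinct lengths, so this word is generic. The contribution of a function is not contiguous: its argument splits it.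

The split suggests the repair. Consider $P:o\to o$ applied to $Q:o$ with word $w$.

- If $P$ uses its argument exactly once, the result is $\ell wr$. The words $\ell$ and $r$ are contiguous. We can store these two *words* in place of the *function* $P$, and the type has dropped from order 2 to order 1.
- If $P$ uses its argument at least twice and $|w|_\Delta\ge2$, the result is not generic. We only promise something for generic words, so the derivation may be thrown away.
- If $|w|_\Delta\le1$, then repetition is harmless, so we cannot throw the derivation away. But up to noise there are only finitely many such $w$, so we can store one result for each of them.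

In all cases arguments of type $o$ disappear, and every order above 1 drops by one. The price is that we keep the result only up to the erasure of $d$, and only for generic words. Here is the precise statement.

**Lemma 5 (order lowering).** Let $\mathfrak G$ be a system over $\Gamma=\Delta\uplus\{d\}$ of order $\le m$. There is a system $\mathfrak G'$ over $\Delta$ of order $\le\max(1,m-1)$ with

- (sound) $L(\mathfrak G')\subseteq\mathrm{er}(L(\mathfrak G))$, and
- (complete) $\mathrm{er}(v)\in L(\mathfrak G')$ for every generic $v\in L(\mathfrak G)$.

Each application uses up one noise letter. This is why Lemma 4 produced many.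

**Lemma 6.** If $\{w\,e:w\in R(K)\}$ is IO, then $R_1(K)$ is generated by a system of order 1.

*Proof, from Lemma 5.* Let the grammar have order $n$ and put $m=n+2$. By Lemma 4 with $k=m$, $R_m(K)$ has a system of order $\le m$. Now suppose that $R_k(K)$, $k\ge2$, has a system of order $\le r$. Apply Lemma 5 with $d=d_k$ and $\Delta=\Sigma\cup\{d_1,\dots,d_{k-1}\}$. Outputs lie in $\mathrm{er}(R_k(K))=R_{k-1}(K)$. Conversely, for $u\in R_{k-1}(K)$ the word $\mathrm{dec}(u)$ of (2) is generic and lies in $R_k(K)$, so $u=\mathrm{er}(\mathrm{dec}(u))$ is an output. Hence $R_{k-1}(K)$ has a system of order $\le\max(1,r-1)$. After $m-1$ steps we have a system of order 1 for $R_1(K)$. $\square$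

Together with Lemmas 1 and 2 this will finish both theorems. Sections 6 to 8 prove Lemma 5.

## 6. Marks that cut a word at an argument

To extract $\ell$ from $P$ we apply $P$ to a special constant $\dashv$ and keep what stands before it; to extract $r$ we apply $P$ to $\vdash$ and keep what stands after it. When such applications are nested, arguments themselves contain marks, so we need a convention for words with several marks. We must also remember which word the mark has replaced, because genericity is a property of the complete word.

**Definition (marks).** Add constants $\vdash_y,\dashv_y:o$ for every $y\in\Gamma^*$, and a constant $\star:o$. For a word $v$ over $\Gamma$ and marks (no $\star$), its *completion* $\bar v\in\Gamma^*$ replaces each $\vdash_y,\dashv_y$ by $y$. Apart from completion, subscripts are ignored; in particular $|v|_\Delta$ does not count letters in subscripts. The word $v$ is *valid* if no $\dashv$ precedes a $\vdash$. For valid $v$, $\mathrm{int}(v)\in\Gamma^*$ is the factor after the last $\vdash$ (from the beginning if there is none) and before the first $\dashv$ (to the end if there is none). Put $\mathsf c(v)=\mathrm{er}(\mathrm{int}(v))\in\Delta^*$.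

For example, with $\Delta=\{a\}$, the word $v=a\vdash_{ad}d\,a\,d\dashv_a a$ is valid, $\mathrm{int}(v)=dad$, $\mathsf c(v)=a$ and $\bar v=a\,ad\,dad\,a\,a$. The word $a\dashv_a\vdash_a$ is not valid.

**The monoid.** The marks and $\star$ serve the analysis. The new system itself will only use finitely many semantic values. Fix a finite monoid $\mathfrak m$ and a surjective morphism $\mu:(\Gamma\cup\{\vdash,\dashv,\star\})^*\to\mathfrak m$, with $\mu(\vdash_y)=\mu(\vdash)$ and $\mu(\dashv_y)=\mu(\dashv)$, such that $\mu(v)$ determines:

- whether $|v|_\star$ is $0$, $1$ or $\ge2$, and whether $|v|_\Delta$ is $0,1,2$ or $\ge3$;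
- if $|v|_\star=0$: whether $v$ is valid, contains $\vdash$, contains $\dashv$; and the word $\mathsf c(v)$ if $v$ is valid and $|v|_\Delta\le2$;
- if $v=\ell\star r$ with $|v|_\star=1$: which of $\vdash,\dashv$ occur in $\ell$ and which in $r$.

Such $\mathfrak m$ exists: only finitely many languages have to be recognized, and all are regular. For instance, for $z\in\Delta^{\le2}$ the valid words $v$ with $\mathsf c(v)=z$ form the language
$$(\{\epsilon\}\cup(\Gamma\cup\{\vdash\})^*\vdash)\ \mathrm{er}^{-1}(z)\ (\{\epsilon\}\cup\dashv(\Gamma\cup\{\dashv\})^*).$$
The image of the words in the product of the syntactic monoids is a suitable $\mathfrak m$. As $\mu$ is onto and these properties are constant on each $\mu^{-1}(p)$, we may speak of them as properties of $p\in\mathfrak m$ ("$p$ has no $\star$", and so on).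

Let $\mathfrak m_s\subseteq\mathfrak m$ be the set of elements whose preimages have no $\star$ and at most one letter from $\Delta$ (the *short* elements). It contains $\mu(\epsilon),\mu(\vdash),\mu(\dashv)$. For $p\in\mathfrak m_s$ and $\mu(v)=p$ let $\mathsf c(p)=\mathsf c(v)$ if such $v$ are valid, and $\mathsf c(p)={!}$ if they are invalid, where $!$ is a new letter meaning "thrown away". From now on $\mathcal F$ is the family of finite models over this $\mathfrak m$, with marks and $\star$ interpreted by $\mu$.

## 7. Translating away the arguments of type $o$

**Types.** Put $\mathcal D_o=\mathfrak m_s$ and $\mathcal D_\beta=\mathcal F_\beta$ for $\beta\ne o$. For $\alpha=\beta_1\to\cdots\to\beta_k\to o$ let $I_\alpha=\prod_i\mathcal D_{\beta_i}$, so $I_o=\{()\}$. All these sets are finite and nonempty. Let $\alpha^\flat$ be the type with result $o$ which takes, for each $i$ with $\beta_i\ne o$ in order, $|I_{\beta_i}|$ arguments of type $\beta_i^\flat$. Arguments with $\beta_i=o$ are dropped. Note $(o\to\beta)^\flat=\beta^\flat$.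

A component of type $\alpha$ will become a family of components of type $\alpha^\flat$, one for each $\vec b\in I_\alpha$, that is, for each possible semantics of the arguments. For $\alpha=o\to o$ this is a family of words indexed by $\mathfrak m_s$, which contains the entries at $\mu(\dashv)$ and $\mu(\vdash)$ as well as those for short arguments. For $\alpha=(o\to o)\to o\to o$ we get $\alpha^\flat=o\to\cdots\to o\to o$ with $|\mathfrak m_s|$ arguments, of order 2, while $\mathrm{ord}(\alpha)=3$.

**Orders drop.** We have $\mathrm{ord}(\alpha^\flat)=\max(1,\mathrm{ord}(\alpha)-1)$. If all $\beta_i=o$, then $\alpha^\flat=o$ and $\mathrm{ord}(\alpha)\le2$. Otherwise, for $\beta_i\neq o$ we have $\mathrm{ord}(\beta_i)\ge2$ and by induction $\mathrm{ord}(\beta_i^\flat)=\mathrm{ord}(\beta_i)-1$. So $\mathrm{ord}(\alpha^\flat)=\max_{\beta_i\neq o}(\mathrm{ord}(\beta_i)-1+1)=\mathrm{ord}(\alpha)-1$, since the maximum defining $\mathrm{ord}(\alpha)=\max_i(\mathrm{ord}(\beta_i)+1)$ is attained at some $\beta_i\ne o$.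

**Terms.** Let $M:\alpha$ be a term over the word constants of $\Gamma$ (no marks), variables, and symbols $B:\beta$, each symbol with a given value $s(B)\in\mathcal F_\beta$. Let $\rho$ map each free variable $x:\gamma$ into $\mathcal D_\gamma\subseteq\mathcal F_\gamma$. Write $[\![M]\!]_\rho$ for the semantics computed with $\rho$ and $s$. For $\vec b\in I_\alpha$ we define $M^{\rho,\vec b}:\alpha^\flat$ by recursion on $M$. It is a term over $\epsilon,\mathsf{cat}$, the letters $\Delta\cup\{!\}$, variables $x_{\vec c}:\gamma^\flat$ (for $x:\gamma\ne o$, $\vec c\in I_\gamma$) and symbols $B_{\vec c}:\beta^\flat$ ($\vec c\in I_\beta$, including $\beta=o$). An empty $\vec b$ is omitted.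

- $x^{\rho,\vec b}=x_{\vec b}$ for $x:\gamma\ne o$; $x^\rho=\mathsf c(\rho(x))$ for $x:o$; $B^{\rho,\vec b}=B_{\vec b}$.
- $\epsilon^\rho=\epsilon$, and $x^\rho=\mathrm{er}(x)$ for a letter $x\in\Gamma$. For $\mathsf{cat}$: $\mathsf{cat}^{\rho,(p_1,p_2)}=\mathsf c(v_1v_2)$ for $\mu(v_i)=p_i$ if $v_1v_2$ is valid, and $!$ otherwise. This is well defined, since $\mu(v_1v_2)=p_1p_2$, $v_1v_2$ has no $\star$, and $|v_1v_2|_\Delta\le2$.
- $(\lambda x{:}\gamma.N)^{\rho,b\vec b}$ is $\lambda(x_{\vec c})_{\vec c\in I_\gamma}.N^{\rho[x:=b],\vec b}$ if $\gamma\ne o$, and $N^{\rho[x:=b],\vec b}$ if $\gamma=o$.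
- (A1) If $Q:\gamma\ne o$: $(PQ)^{\rho,\vec b}=P^{\rho,[\![Q]\!]_\rho\vec b}\,(Q^{\rho,\vec c})_{\vec c\in I_\gamma}$.
- (A2) If $Q:o$ and $P:o\to\beta$: let $q=[\![Q]\!]_\rho$ and $p=[\![P]\!]_\rho(\mu(\star))(\vec b)$, and let $\vec z$ be fresh variables for the arguments of $\beta^\flat$. Then $(PQ)^{\rho,\vec b}$ is given by the following four cases.

(i) If $q\in\mathfrak m_s$: $P^{\rho,q\vec b}$.

(ii) If $q\notin\mathfrak m_s$ and $p$ has no $\star$ (the argument is not used): $P^{\rho,\mu(\epsilon)\vec b}$.

(iii) If $q\notin\mathfrak m_s$, $q$ has no $\star$, and $p=\mu(\ell\star r)$ has exactly one $\star$: the result will be $\ell wr$ with $w$ the word of $Q$, and we must find out in which of the three places $\mathsf l<\mathsf w<\mathsf r$ its interior starts and ends. Let $\mathsf{st}=\mathsf r$ if $r$ contains $\vdash$; else $\mathsf{st}=\mathsf w$ if $q$ contains $\vdash$; else $\mathsf{st}=\mathsf l$. Let $\mathsf{en}=\mathsf l$ if $\ell$ contains $\dashv$; else $\mathsf{en}=\mathsf w$ if $q$ contains $\dashv$; else $\mathsf{en}=\mathsf r$. If $\mathsf{st}>\mathsf{en}$, take $\lambda\vec z.{!}$. Otherwise take $\lambda\vec z.X\cdot Y\cdot Z$ with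
$$X=P^{\rho,\mu(\dashv)\vec b}\,\vec z\ \text{ if }\mathsf{st}=\mathsf l,\qquad Y=Q^\rho\ \text{ if }\mathsf{st}\le\mathsf w\le\mathsf{en},\qquad Z=P^{\rho,\mu(\vdash)\vec b}\,\vec z\ \text{ if }\mathsf{en}=\mathsf r,$$
and each of $X,Y,Z$ is $\epsilon$ otherwise.

(iv) Otherwise: $\lambda\vec z.{!}$.

**Three small computations.** Let $\Delta=\{a\}$.

Take $M=\lambda x.x\cdot x$. For $p\in\mathfrak m_s$ two uses of (i) give $M^{p}=\mathsf{cat}^{(p,p)}$. So $M^{\mu(a)}=aa$ and $M^{\mu(\dashv)}=\mathsf c(\dashv\dashv)=\epsilon$. If $M$ is applied to $a\cdot a$, then $q=\mu(aa)\notin\mathfrak m_s$ and $p=\mu(\star\star)$, and (iv) gives $!$. Indeed $aaaa$ is not generic.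

Take $M=\lambda x.a\cdot x$ applied to $Q=a\cdot a$. Now $p=\mu(a\star)$, so $\mathsf{st}=\mathsf l$, $\mathsf{en}=\mathsf r$, and (iii) gives $X\cdot Y\cdot Z$ with $X=M^{\mu(\dashv)}=\mathsf c(a\dashv)=a$, $Y=Q^\rho=aa$, $Z=M^{\mu(\vdash)}=\mathsf c(a\vdash)=\epsilon$. The result is $aaa$.

Take $M=\lambda x.f(fx)$ with a symbol $f:o\to o$ whose value $s(f)$ is the semantics of $\lambda x.aa\cdot x\cdot aa$, and compute the entry at $\mu(\dashv)$. Here $q=\mu(aa\dashv aa)\notin\mathfrak m_s$ and $p=\mu(aa\star aa)$, so $\mathsf{st}=\mathsf l$ and $\mathsf{en}=\mathsf w$. We use $X=f_{\mu(\dashv)}$ and $Y=(fx)^\rho=f_{\mu(\dashv)}$, by (i). So the word before the argument in $f(fx)$ is expressed as $f_{\mu(\dashv)}\cdot f_{\mu(\dashv)}$: the composition of functions has become a copy of a word, the kind of copying that Lemma 1 can see.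

## 8. The translation is correct on generic words

We compare a term with its translated family by a logical relation, defined by induction on types.

**Definition (adequacy).** Let $M:\alpha=\beta_1\to\cdots\to\beta_k\to o$ be a closed term over the word constants of $\Gamma$ and marks (no $\star$), and let $\hat M=(\hat M_{\vec b})_{\vec b\in I_\alpha}$ be a family of closed terms of type $\alpha^\flat$ over $\epsilon,\mathsf{cat}$ and $\Delta\cup\{!\}$. *Admissible arguments* are closed terms $N_i:\beta_i$ over the word constants and marks such that $N_i\Vdash\hat N_i$ for a given family $\hat N_i$ when $\beta_i\ne o$, and $|\,|N_i|\,|_\Delta\le1$ (no $\hat N_i$) when $\beta_i=o$. Write $b_i=[\![N_i]\!]$, which lies in $\mathcal D_{\beta_i}$, and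
$$v=|MN_1\cdots N_k|,\qquad \hat v=|\hat M_{\vec b}\,(\hat N_i)_{\beta_i\ne o}|.$$
Then $M\Vdash\hat M$ holds iff for all admissible arguments:

1. if $v$ is valid, then $\hat v$ contains $!$ or $\hat v=\mathsf c(v)$;
2. if $v$ is valid and $\bar v$ is generic, then $\hat v=\mathsf c(v)$.

Adequacy depends on $M$ and the $\hat M_{\vec b}$ only through words $|\cdot|$ of applications, so it is invariant under $\beta$-equality on both sides. Since subscripts are not counted, every $\vdash_y$ and $\dashv_y$ is an admissible argument of type $o$. Clause 1 will give soundness, clause 2 completeness.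

**Lemma 7 (Fundamental Lemma).** Let $M:\alpha$ be as in Section 7, with free variables among $x_j:\gamma_j$. Let $N_j$ be closed with $N_j\Vdash\hat N_j$ (if $\gamma_j\ne o$) or $|\,|N_j|\,|_\Delta\le1$ (if $\gamma_j=o$), and let $\rho(x_j)=[\![N_j]\!]$. For the symbols let $V_B$ be closed with $V_B\Vdash\hat V_B$ and $s(B)=[\![V_B]\!]$. Put $\theta=[x_j:=N_j,\,B:=V_B]$ and $\hat\theta=[x_{j,\vec c}:=\hat N_{j,\vec c},\,B_{\vec c}:=\hat V_{B,\vec c}]$. Then
$$M\theta\Vdash(M^{\rho,\vec b}\,\hat\theta)_{\vec b\in I_\alpha}.$$

Here the $N_j$ and $V_B$ are terms over word constants and marks, without $\star$, as adequacy requires.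

*Proof.* Induction on $M$, for all $\rho,\theta,\hat\theta$ simultaneously. By compositionality $[\![M\theta]\!]=[\![M]\!]_\rho$.

**Variables of type $\ne o$, and symbols.** The claim is the assumption $N_j\Vdash\hat N_j$, respectively $V_B\Vdash\hat V_B$.

**A variable $x_j:o$.** Here $v=|N_j|$, $|v|_\Delta\le1$ and $\rho(x_j)=\mu(v)\in\mathfrak m_s$. If $v$ is valid, $\hat v=\mathsf c(\mu(v))=\mathsf c(v)$.

**$\epsilon$ and letters $x\in\Gamma$.** The word $v$ is $\epsilon$ respectively $x$. It is valid and has no marks, and $\mathsf c(v)=\mathrm{er}(v)=\hat v$.

**The constant $\mathsf{cat}$.** Admissible arguments have words $v_1,v_2$ with $|v_i|_\Delta\le1$, and $v=v_1v_2$. If $v$ is valid, $\hat v=\mathsf c(v)$ by definition.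

**Abstraction $\lambda x{:}\gamma.N$.** Let $N_1,\dots,N_k$ be admissible with semantics $b\vec b$. Then $v=|N\theta[x:=N_1]\,N_2\cdots N_k|$. If $\gamma\ne o$, then $\hat v=|(N^{\rho[x:=b],\vec b}\,\hat\theta[x_{\vec c}:=\hat N_{1,\vec c}])\,(\hat N_i)_{i\ge2,\beta_i\ne o}|$. If $\gamma=o$, the same holds without the extension of $\hat\theta$. So the claim is the induction hypothesis for $N$ with the extended $\rho$, $\theta$ and $\hat\theta$.

**Application (A1).** By the hypothesis for $Q$, the term $Q\theta$ with the family $(Q^{\rho,\vec c}\hat\theta)_{\vec c}$ is an admissible first argument for $P\theta$, and $[\![Q\theta]\!]=[\![Q]\!]_\rho$. Apply the hypothesis for $P$ with this first argument.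

**Application (A2).** Let $\vec R$ be admissible arguments for $PQ$ with semantics $\vec b$. Put
$$w=|Q\theta|,\qquad u=|P\theta\,\star\,\vec R|,\qquad v=|P\theta\,Q\theta\,\vec R|.$$
Since $\star$ occurs neither in $P\theta$ nor in $\vec R$, we may substitute for it in the normal form of $P\theta\,\star\,\vec R$. So $v=u[\star:=w]$, and likewise $|P\theta\,N\,\vec R|=u[\star:=|N|]$ for every closed $N:o$. Also $\mu(w)=q$, $\mu(u)=p$, and $w$ contains no $\star$.

**Case (i).** Since $q\in\mathfrak m_s$, $|w|_\Delta\le1$. So $Q\theta$ is an admissible first argument for $P\theta$, with semantics $q$. Use the hypothesis for $P$.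

**Case (ii).** $u$ has no $\star$, so $v=u=|P\theta\,\epsilon\,\vec R|$. Use the hypothesis for $P$ with first argument $\epsilon$, whose semantics is $\mu(\epsilon)$.

**Case (iii).** Now $u=\ell\star r$ and $v=\ell wr$. If $v$ is not valid, there is nothing to show. Let $v$ be valid.

*The places are consistent.* If $\mathsf{st}=\mathsf r$, then $r$ contains $\vdash$, so by validity $\ell$ and $w$ contain no $\dashv$, and $\mathsf{en}=\mathsf r$. If $\mathsf{st}=\mathsf w$, then $w$ contains $\vdash$, so $\ell$ contains no $\dashv$ and $\mathsf{en}\ge\mathsf w$. So $\mathsf{st}\le\mathsf{en}$ in all cases, and the translation is $\lambda\vec z.X\cdot Y\cdot Z$. By definition $\mathsf{st}$ is the part of $v=\ell wr$ containing the last $\vdash$ ($\mathsf l$ if there is none), and $\mathsf{en}$ is the part containing the first $\dashv$ ($\mathsf r$ if there is none).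

*The parts are governed by the induction hypotheses.* The constants $\dashv_{\bar w}$ and $\vdash_{\bar w}$ are admissible first arguments for $P\theta$ with semantics $\mu(\dashv)$ and $\mu(\vdash)$. So by the hypotheses for $P$ and $Q$, the parts $X,Y,Z$ that are used (under $\hat\theta$, with $\vec z$ instantiated by the families of $\vec R$) satisfy clauses 1 and 2 with respect to the words
$$\ell\dashv_{\bar w}r,\qquad w,\qquad \ell\vdash_{\bar w}r,\tag{3}$$
respectively.

*The words in (3) of the used parts are valid, and their interiors concatenate to $\mathrm{int}(v)$.*

- $X$ is used when $\mathsf{st}=\mathsf l$. Then $w$ and $r$ have no $\vdash$, and $\ell$ is valid as a factor of $v$, so $\ell\dashv r$ is valid. Its interior starts after the last $\vdash$ of $\ell$ (or at the beginning), and ends before the first $\dashv$ of $\ell$, or before the inserted mark if $\ell$ has no $\dashv$. So $\mathrm{int}(\ell\dashv r)$ is the part of $\mathrm{int}(v)$ lying in $\ell$.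
- $Y$ is used when $\mathsf{st}\le\mathsf w\le\mathsf{en}$. Then $w$ is valid as a factor of $v$, $r$ has no $\vdash$ and $\ell$ has no $\dashv$. So $\mathrm{int}(w)$ is the part of $\mathrm{int}(v)$ lying in $w$.
- $Z$ is used when $\mathsf{en}=\mathsf r$. Then $\ell$ and $w$ have no $\dashv$, and $r$ is valid, so $\ell\vdash r$ is valid. If $r$ has no $\vdash$, the last $\vdash$ of $\ell\vdash r$ is the inserted one; otherwise it is the last $\vdash$ of $r$. In both cases $\mathrm{int}(\ell\vdash r)$ is the part of $\mathrm{int}(v)$ lying in $r$.
- If $X$ is not used, the last $\vdash$ of $v$ lies in $w$ or $r$. If $Z$ is not used, the first $\dashv$ lies in $\ell$ or $w$. If $Y$ is not used, the last $\vdash$ lies in $r$ or the first $\dashv$ lies in $\ell$. In each case $\mathrm{int}(v)$ does not meet the corresponding piece of $v$, and the part contributes $\epsilon$.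

*Clause 1.* If $\hat v$ contains no $!$, then no used part does, so each used part equals $\mathsf c$ of its word in (3). As $\mathrm{er}$ is a morphism, the concatenation is $\mathsf c(v)$.

*Clause 2.* The completions of $\ell\dashv_{\bar w}r$ and $\ell\vdash_{\bar w}r$ are both $\bar\ell\,\bar w\,\bar r=\bar v$; this is the purpose of the subscripts. And $\bar w$ is a factor of $\bar v$. So if $\bar v$ is generic, the completions of all words in (3) are generic, clause 2 applies to all used parts, and the concatenation is $\mathsf c(v)$.

**Case (iv).** Here $\hat v={!}$, so clause 1 is trivial. For clause 2 we show that this case does not occur when $\bar v$ is generic. We have $q\notin\mathfrak m_s$ and $w$ has no $\star$, so $|\bar w|_\Delta\ge|w|_\Delta\ge2$. The word $u$ contains $\star$ at least twice, since the other possibilities are covered by (ii) and (iii). So $\bar w$ occurs at two different positions of $\bar v$, contradicting genericity. $\square$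

*Proof of Lemma 5.*

**Step 1: the translated system.** The nonterminals of a system $\mathfrak G_1$ over $\Delta\cup\{!\}$ are the pairs $(B,s)$ with $s\in\prod_{j\in J_B}\mathcal F_{\alpha_{B,j}}$. The index set of $(B,s)$ is $\{(j,\vec b):j\in J_B,\ \vec b\in I_{\alpha_{B,j}}\}$, and component $(j,\vec b)$ has type $\alpha_{B,j}^\flat$. For each production $B\to(M_j)_j$ with children $B_1,\dots,B_l$, and all annotations $s_i$ of the $B_i$, take the production of $(B,s)$ with children $(B_i,s_i)$ and tuple $(M_j^{\emptyset,\vec b})_{j,\vec b}$, computed with $s(B_{i,j'})=(s_i)_{j'}$, where $s_j=[\![M_j]\!]$ is computed with the same values. The symbol $(B_{i,j'})_{\vec c}$ denotes component $(j',\vec c)$ of the $i$-th child. A new start copies component $(*,())$ of any $(S,s)$; its type is $o^\flat=o$. By Section 7 the order of $\mathfrak G_1$ is at most $\max(1,m-1)$.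

**Step 2: its outputs.** As in Lemma 3, trees of $(B,s)$ correspond bijectively to trees $t$ of $B$ with $[\![\mathrm{val}(t)_j]\!]=s_j$ for all $j$. By induction on $t$, the family computed for $(t,j)$ is adequate for $\mathrm{val}(t)_j$: apply Lemma 7 to $M_j$ with $V_{B_{i,j'}}=\mathrm{val}(t_i)_{j'}$ and the families already computed for $t_i$. Now let $t$ be a tree of $S$. The word $v=|\mathrm{val}(t)_*|\in\Gamma^*$ has no marks, so it is valid, $\bar v=v$ and $\mathsf c(v)=\mathrm{er}(v)$. Thus the output of $\mathfrak G_1$ on $t$ contains $!$ or equals $\mathrm{er}(v)$, and it equals $\mathrm{er}(v)$ if $v$ is generic.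

**Step 3: removing $!$.** Restrict to outputs in $\Delta^*$ by Lemma 3, which does not raise the order. Then replace the constant $!$ by $\epsilon$ in all productions. This erases $!$ from outputs, which contain none, so the outputs do not change. The result is a system over $\Delta$ of order $\le\max(1,m-1)$ that is sound and complete. $\square$

## 9. Powers of two are not IO: proof of Theorem A

Both languages are OI by Section 3. Suppose that $\{w\,e:w\in L\}$ is IO. Here $L=R(K)$ with $K=\{a^{2^n}:n\ge0\}$. By Lemma 6, $R_1(K)$ is generated by a system of order 1. By Lemma 1, $K$ is generated by a linear system of order 1. By Lemma 2, the set $\{2^n:n\ge0\}$ is ultimately periodic. This is false, because it is infinite with unbounded gaps. So the tree language is not IO, and by the passage from strings to trees in Section 2 the string language is not IO either. $\blacksquare$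

## 10. $R(K)$ is IO exactly when $K$ is multiple context-free: proof of Theorem B

(iv)⇒(i) is trivial, (i)⇒(ii) was shown in Section 2, and (ii)⇒(iii) is Lemmas 6, 1 and 2 in this order. It remains to show (iii)⇒(iv).

**Step 1: if $K$ is an MCFL, so is $R(K)$.** In an MCFG for $K$, replace every letter occurrence $x\in\Sigma$ in a rule by $y\,x$, where $y$ is the component of a new child $\mathsf J$, one new child per occurrence. Here $\mathsf J$ has one component and rules generating $\{b,c\}^*$. Add a new start rule $S'\to y_1y_2$ with children $S,\mathsf J$, where $y_1$ and $y_2$ are their components. Since components are never duplicated, each letter occurrence of a derived word is preceded by its own, independently chosen word of $\{b,c\}^*$. The result generates $\{j_1x_1\cdots j_Nx_Nj_0:x_1\cdots x_N\in K,\ j_i\in\{b,c\}^*\}=R(K)$.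

**Step 2: every MCFL is an IO string language of order $\le4$.** The idea is to represent a tuple of strings by the function that feeds the tuple to a continuation. A nonterminal $B$ with $k\ge1$ components gets the type $((o\to o)^k\to(o\to o))\to(o\to o)$, with $(o\to o)^k\to\cdots$ curried. The argument has order 3, so this type has order 4. For a word $W=s_1\cdots s_r$ over letters and variables $y_{i,h}:o\to o$ let $\hat W=\lambda x.s_1(\cdots(s_rx)\cdots)$. A rule with children $B_1,\dots,B_l$ and tuple $(W_1,\dots,W_k)$ becomes
$$B\to\lambda p.\,B_1(\lambda\vec y_1.\,B_2(\lambda\vec y_2.\cdots B_l(\lambda\vec y_l.\,p\,\hat W_1\cdots\hat W_k)\cdots)).$$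
The IO values of $B$ are exactly the terms $\lambda p.\,p\,\hat u_1\cdots\hat u_k$ with $(u_1,\dots,u_k)$ derivable from $B$. Indeed, by induction a value of $B_i$ is $\lambda p.\,p\,\hat u_{i,1}\cdots\hat u_{i,k_i}$ with a derivable tuple, and every derivable tuple gives such a value. After substituting such values, the right-hand side reduces to $\lambda p.\,p\,\hat W_1'\cdots\hat W_k'$, where $\hat W_j'$ is $\hat W_j$ with $y_{i,h}:=\hat u_{i,h}$. The normal form of $\hat W_j'$ is $\hat U_j$, where $U_j=W_j[y_{i,h}:=u_{i,h}]$ is component $j$ of the derived tuple. With a new start $S_0:o\to o$ and the rule $S_0\to S(\lambda y.y)$ we get exactly the terms $\hat u=\lambda x.u\,x$ with $u$ in the language.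

Steps 1 and 2 together give (iii)⇒(iv).

**Step 3: the last statement.** For $D\subseteq\mathbb N$ take $K=\{a^s:s\in D\}$, so that $R(K)=\{w\in\{a,b,c\}^*:|w|_a\in D\}$. If $R(K)$ is IO, as a string or a tree language, then by (i)⇒(ii) and Lemmas 6, 1 and 2 the set $D$ of lengths of words in $K$ is ultimately periodic. Conversely, if $D$ is ultimately periodic, then $K$ is regular, hence an MCFL, and $R(K)$ is IO by (iii)⇒(iv)⇒(i)⇒(ii), as a string and as a tree language. $\blacksquare$
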